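\title{The subgroup generated by derangements: a square-root bound for its index}

\begin{abstract}
Let $G$ be a transitive permutation group of degree $n>1$, and let $D(G)$ be the subgroup generated by the elements of $G$ without fixed points. The index $|G:D(G)|$ divides $n-1$, and it can equal $n-1$ when $G$ is a Frobenius group. We prove the conjecture that $|G:D(G)|\le\sqrt n-1$ whenever $G$ is not a Frobenius group, and we show that equality occurs exactly in the degrees $n=q^2$ with $q$ a prime power. Counting and Frattini arguments reduce the problem to a statement about linear groups, which is proved by counting fixed spaces of elementary abelian subgroups, and to an almost simple case, which is settled by Guralnick's theorem on subgroups of prime power index in simple groups.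
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a transitive permutation group on a finite set $\Omega$ of size $n>1$. A \emph{derangement} is an element of $G$ that fixes no point. Let $D(G)$ be the subgroup generated by the derangements; it is normal in $G$, because a conjugate of a derangement is a derangement. We call $G$ a \emph{Frobenius group} if the stabilizer of any two distinct points is trivial. With this convention regular groups are Frobenius groups.

Two facts about $D(G)$ are quoted in \cite{problem} and proved again in Section~\ref{sec:pairs}: the index $|G:D(G)|$ divides $n-1$, and every element of $G\setminus D(G)$ fixes exactly one point. So $D(G)$ absorbs not only the derangements but also every element that fixes two or more points, and a large index means that most elements of $G$ fix exactly one point. In $S_n$ with $n\ge4$ a transposition fixes $n-2\ge2$ points, so $D(S_n)=S_n$. In a Frobenius group $D(G)$ is the Frobenius kernel \cite{problem}, and the index can be as large as $n-1$: in $AGL(1,q)$ the derangements are the nonzero translations, and the index is $q-1$.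

How large can the index $k=|G:D(G)|$ be if $G$ is not a Frobenius group? The divisibility $k\mid n-1$ tends to repeat itself on smaller configurations attached to $G$. If $G$ has blocks of size $c$, then $k$ divides both $c-1$ and $n/c-1$, and one of $c$, $n/c$ is at most $\sqrt n$. If $n=p^a$ and $k$ also divides $p^b-1$ for some $1\le b<a$, then $k$ divides $p^{\gcd(a,b)}-1\le\sqrt n-1$. A nonidentity element with two fixed points ought to supply such a smaller configuration, namely its set of fixed points. This suggests the bound $k\le\sqrt n-1$, which is conjectured in \cite{problem}. We prove it.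

\begin{theorem}\label{thm:main}
If $G$ is a transitive permutation group of degree $n>1$ that is not a Frobenius group, then $|G:D(G)|\le\sqrt n-1$.
\end{theorem}

A regular group has $D(G)=G$, so it satisfies the inequality if and only if $n\ge4$; counting regular groups as Frobenius groups only serves to exclude the cyclic groups of degrees $2$ and $3$.

For a prime $r$ let $n_r=r^{a_r}$ be the largest power of $r$ dividing $n$. The next theorem collects the arithmetic constraints that hold for all transitive groups and determines the degrees in which Theorem~\ref{thm:main} is sharp.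

\begin{theorem}\label{thm:arith}
\begin{enumerate}
\item[(a)] For every transitive group $G$ of degree $n>1$ and every prime $r$ dividing $n$, the index $|G:D(G)|$ divides $r^b-1$ for some $b$ with $1\le b\le a_r$. Hence $|G:D(G)|\le\min_{r\mid n}n_r-1$.
\item[(b)] If $G$ is transitive of degree $n$ and imprimitive with blocks of size $c$, where $1<c<n$, then $|G:D(G)|$ divides both $c-1$ and $n/c-1$.
\item[(c)] A transitive group $G$ of degree $n$ that is not a Frobenius group and satisfies $|G:D(G)|=\sqrt n-1$ exists if and only if $n=q^2$ for a prime power $q$. For each such $n$ there is a $2$-transitive example.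
\end{enumerate}
\end{theorem}

The core of the proof of Theorem~\ref{thm:main} is a statement about linear groups. Write $V^\#=V\setminus\{0\}$. A group is \emph{semiregular} on a set if all its point stabilizers are trivial.

\begin{theorem}\label{thm:linear}
Let $V$ be a vector space of order $p^d$, where $p$ is a prime and $d\ge1$. Let $H\le GL(V)$ and $R\trianglelefteq H$, and suppose that $H_v\le R$ for all $v\in V^\#$. If $R$ is not semiregular on $V^\#$, then $|H:R|\le p^{d/2}-1$.
\end{theorem}

Section~\ref{sec:affine} computes $D(G)$ for affine groups; this gives the extremal examples and shows that Theorem~\ref{thm:linear} contains the affine case of Theorem~\ref{thm:main}. Section~\ref{sec:pairs} develops the counting arguments and proves Theorem~\ref{thm:arith}; it also shows that in a counterexample to Theorem~\ref{thm:main} the degree is a prime power $p^a$ and the Sylow $p$-subgroups of $D(G)$ are regular. Section~\ref{sec:linear} proves Theorem~\ref{thm:linear}, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. The classification of finite simple groups enters only in the last step of Section~\ref{sec:main}, through Guralnick's theorem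 \cite{Guralnick}; Theorems~\ref{thm:arith} and~\ref{thm:linear} do not depend on it.

\subsection*{Conventions and standard facts}
All groups are finite and act on the right. We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}y^{-1}xy$, and $\operatorname{fix}(g)$ for the number of points fixed by $g$. If $G$ acts on a set, $G_B$ is the setwise stabilizer of a subset $B$. A group is \emph{regular} if it is transitive and semiregular. A \emph{system of blocks} of a transitive group is an invariant partition of $\Omega$; its parts all have the same size $c$, and the group is \emph{primitive} if only $c=1$ and $c=n$ occur. The following facts are used repeatedly.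
\begin{enumerate}
\item[(F1)] (Frattini argument.) If $N\trianglelefteq X$ and $S$ is a Sylow subgroup of $N$, then $X=N\,N_X(S)$. Likewise, if $X$ acts on a set and $N\le X$ is transitive on it, then $X=NX_\alpha$ for every point $\alpha$.
\item[(F2)] A nontrivial normal subgroup of a primitive permutation group is transitive, since its orbits form a system of blocks.
\item[(F3)] A permutation group that centralizes a transitive group $C$ is semiregular: if $t$ fixes $\alpha$, then $\alpha ct=\alpha tc=\alpha c$ for all $c\in C$, so $t=1$. In particular a transitive abelian permutation group is regular.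
\item[(F4)] $\gcd(r^a-1,r^b-1)=r^{\gcd(a,b)}-1$. If $1\le b<a$, then $\gcd(a,b)$ is a proper divisor of $a$, so every common divisor of $r^a-1$ and $r^b-1$ is at most $r^{a/2}-1$.
\end{enumerate}

\section{Affine groups and the extremal examples}\label{sec:affine}

\begin{lemma}\label{lem:affine}
Let $V\ne0$ be a finite abelian group, written additively, let $H\le\operatorname{Aut}(V)$, and let $G$ be the group of all maps $v\mapsto vh+c$ with $h\in H$ and $c\in V$. Put $R=\langle H_v: v\in V^\#\rangle$. Then $D(G)$ consists of the maps $v\mapsto vh+c$ with $h\in R$, so $|G:D(G)|=|H:R|$. Moreover $G$ is a Frobenius group if and only if $R=1$.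
\end{lemma}

\begin{proof}
Sending $v\mapsto vh+c$ to $h$ is a homomorphism $\pi\colon G\to H$ whose kernel is the group of translations. Nonzero translations are derangements, so $D(G)$ contains the kernel and is the full preimage of $\pi(D(G))$. The map $v\mapsto vh+c$ fixes $v$ if and only if $c=v(1-h)$. So $h$ is the image of a derangement if and only if the endomorphism $1-h$ of $V$ is not surjective. Since $V$ is finite, this happens if and only if $1-h$ is not injective, that is, $h$ fixes a nonzero element. Thus $\pi(D(G))=R$. The last statement holds because $G$ is transitive and $G_0=H$.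
\end{proof}

If $V$ is a vector space and $G$ is not a Frobenius group, then the group $R$ of Lemma~\ref{lem:affine} is normal in $H$, contains every $H_v$, and is not semiregular on $V^\#$. So Theorem~\ref{thm:linear} gives Theorem~\ref{thm:main} for these groups. Theorem~\ref{thm:linear} allows normal subgroups $R$ larger than $\langle H_v:v\in V^\#\rangle$ because such subgroups appear when $H$ is replaced by a subgroup, as it will be in both Sections~\ref{sec:linear} and~\ref{sec:main}.

\begin{example}\label{ex:frobenius}
For $V=\mathbb F_q$ and $H=\mathbb F_q^*$ we get $G=AGL(1,q)$, $R=1$ and index $q-1$. So both Theorem~\ref{thm:main} and Theorem~\ref{thm:linear} fail without their last hypothesis. Next let $V=\mathbb F_4\times\mathbb F_7$, and let $H$ be generated by $(u,v)\mapsto(\omega u,2v)$, where $\omega\in\mathbb F_4^*$ has order $3$. Since $2$ has order $3$ in $\mathbb F_7^*$, the group $H$ has order $3$ and its nonidentity elements fix only $0$. Thus $G=(2^2\times7){:}3$ is a Frobenius group of degree $28$ with index $3=n_2-1$, and the inequality in Theorem~\ref{thm:arith}(a) is attained.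
\end{example}

To leave the Frobenius case at the smallest cost, adjoin to $AGL(1,q^2)$ the field automorphism of order $2$.

\begin{proposition}\label{prop:extremal}
Let $q$ be a prime power, $F=\mathbb F_{q^2}$, and let $G$ be the group of all maps $v\mapsto tv+c$ and $v\mapsto tv^q+c$ with $t\in F^*$, $c\in F$. Then $G$ is $2$-transitive of degree $n=q^2$, it is not a Frobenius group, and $|G:D(G)|=q-1=\sqrt n-1$.
\end{proposition}

\begin{proof}
The group $G$ contains $AGL(1,q^2)$, so it is $2$-transitive. The map $\sigma\colon v\mapsto v^q$ is not the identity and fixes $0$ and $1$, so $G$ is not a Frobenius group. Apply Lemma~\ref{lem:affine} with $H=F^*\rtimes\langle\sigma\rangle$, of order $2(q^2-1)$. Multiplication by $t\ne1$ fixes no nonzero vector. The map $v\mapsto tv^q$ fixes some $v\ne0$ if and only if $t=v^{1-q}$ for some $v\in F^*$. In the cyclic group $F^*$ of order $q^2-1$ the $(q-1)$-th powers form the subgroup $F^1=\{t:t^{q+1}=1\}$ of order $q+1$. So $R$ is generated by the maps $v\mapsto tv^q$ with $t\in F^1$. For $t,t'\in F^1$, applying $v\mapsto tv^q$ and then $v\mapsto t'v^q$ gives multiplication by $t't^q=t't^{-1}\in F^1$, and with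 $t=1$ every element of $F^1$ arises. Hence $R=F^1\rtimes\langle\sigma\rangle$ has order $2(q+1)$, and $|H:R|=q-1$.
\end{proof}

\section{One-point pairs}\label{sec:pairs}

We want to pass from $G$ to stabilizers of points and blocks and to normalizers of Sylow subgroups. The definition of $D(G)$ does not survive such a passage, but the property that elements outside $D(G)$ fix exactly one point does. We isolate it.

\begin{definition}
Let $G$ act on a finite set $\Omega$, not necessarily faithfully or transitively. A \emph{one-point pair on $\Omega$ of index $k$}, or briefly a \emph{pair}, is a pair $(G,D)$ with $D\trianglelefteq G$ and $k=|G:D|\ge2$ such that every element of $G\setminus D$ fixes exactly one point of $\Omega$. It is a \emph{transitive pair} if in addition $|\Omega|>1$, $G$ is faithful on $\Omega$, and $D$ is transitive on $\Omega$.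
\end{definition}

If $(G,D)$ is a pair on $\Omega$ and $X\le G$ satisfies $XD=G$, then $X/(X\cap D)\cong G/D$, so $(X,X\cap D)$ is a pair on $\Omega$ of the same index. We call such an $X$ a \emph{supplement} to $D$. By (F1), supplements are plentiful.

\begin{lemma}\label{lem:coset}
Let $G$ act on $\Omega$, let $D\trianglelefteq G$ and $g\in G$. Then $\frac1{|D|}\sum_{y\in D}\operatorname{fix}(gy)$ is the number of $D$-orbits fixed by $g$.
\end{lemma}

\begin{proof}
Count the pairs $(\omega,y)\in\Omega\times D$ with $\omega gy=\omega$. For a given $\omega$ such a $y$ exists if and only if $\omega g\in\omega D$, which says that $g$ fixes the orbit $\omega D$; in that case there are $|D_\omega|$ choices for $y$. Summing $|D_\omega|$ over one orbit gives $|D|$.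
\end{proof}

\begin{lemma}\label{lem:special}
Let $(G,D)$ be a pair on $\Omega$ of index $k$. Then exactly one $D$-orbit $\Gamma$ is $G$-invariant, and $G/D$ permutes the other $D$-orbits semiregularly. The orbit $\Gamma$ contains the fixed point of every element of $G\setminus D$, and $k$ divides $|\Gamma|-1$.
\end{lemma}

We call $\Gamma$ the \emph{special orbit} of the pair.

\begin{proof}
By Lemma~\ref{lem:coset}, each nonidentity element of $G/D$ fixes exactly one $D$-orbit. Let the orbits of $G/D$ on the set of $D$-orbits have stabilizers of orders $a_1,a_2,\dots$. Counting pairs consisting of a nonidentity element of $G/D$ and a $D$-orbit that it fixes gives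
\[
k-1=\sum_i\frac{k}{a_i}(a_i-1)=\sum_i k\Bigl(1-\frac1{a_i}\Bigr).
\]
Each $i$ with $a_i>1$ contributes at least $k/2$, and $0<k-1<k$. So exactly one $i$ has $a_i>1$, and for it $k(1-1/a_i)=k-1$, that is, $a_i=k$. This gives $\Gamma$ and the semiregular action on the other orbits. The fixed point of $g\in G\setminus D$ lies in a $D$-orbit fixed by $g$, which must be $\Gamma$.

Consequently $(G,D)$ is a pair on $\Gamma$. Let $\alpha\in\Gamma$. Since $D$ is transitive on $\Gamma$, the stabilizer $G_\alpha$ is a supplement to $D$, and $(G_\alpha,D_\alpha)$ is a pair on $\Gamma$ of index $k$. The set $\{\alpha\}$ is a $G_\alpha$-invariant $D_\alpha$-orbit, so it is the special orbit. By the first part, every $G_\alpha$-orbit on $\Gamma\setminus\{\alpha\}$ is a union of $k$ orbits of $D_\alpha$, and these have equal length because $G_\alpha$ permutes them transitively. Hence $k$ divides $|\Gamma|-1$.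
\end{proof}

\begin{lemma}\label{lem:DG}
\begin{enumerate}
\item[(a)] Let $G$ be a transitive permutation group of degree $n>1$ with $D(G)\ne G$. Then $(G,D(G))$ is a transitive pair.
\item[(b)] Let $(G,D)$ be a transitive pair of index $k$ on a set of size $n$. Then $k$ divides $n-1$, the stabilizer $G_{\alpha\beta}$ of two distinct points lies in $D$, and $D$ is not $2$-transitive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $D=D(G)$ and let $D$ have $o$ orbits. Lemma~\ref{lem:coset} with $g=1$, applied to $G$ and to $D$, gives $\sum_{g\in G}\operatorname{fix}(g)=|G|$ and $\sum_{g\in D}\operatorname{fix}(g)=o|D|$. Elements outside $D$ fix at least one point, so $|G|\ge o|D|+|G|-|D|$. Hence $o=1$ and equality holds, which means that every element outside $D$ fixes exactly one point.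

(b) The special orbit is the whole set, so $k\mid n-1$. An element that fixes two points lies in $D$ by definition. If $D$ were transitive on ordered pairs of distinct points, (F1) would give $G=DG_{\alpha\beta}=D$, contrary to $k\ge2$.
\end{proof}

\begin{lemma}\label{lem:blocks}
Let $(G,D)$ be a transitive pair of index $k$ on a set $\Omega$ of size $n$, and let $\Sigma$ be a system of blocks of size $c$ for $G$, with $1<c<n$. Then $k$ divides $c-1$ and $n/c-1$. Hence $k\le\sqrt n-1$.
\end{lemma}

\begin{proof}
Let $g\in G\setminus D$. Since $D$ is transitive on $\Sigma$, the elements of $gD$ fix on average one block, by Lemma~\ref{lem:coset}. Each of them fixes a point, hence at least one block, hence exactly one. So $(G,D)$ is a pair on $\Sigma$ whose special orbit is $\Sigma$, and $k$ divides $n/c-1$.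

Let $B\in\Sigma$. Then $G_B$ is a supplement to $D$, so $(G_B,D_B)$ is a pair on $\Omega$ of index $k$. An element of $D$ that maps one point of $B$ to another fixes $B$; since $D$ is transitive on $\Omega$, the block $B$ is a $D_B$-orbit. It is $G_B$-invariant, so it is the special orbit, and $k$ divides $c-1$. Finally $\min(c,n/c)\le\sqrt n$.
\end{proof}

For primitive groups we need another source of small special orbits. Fix a prime $r$ dividing $n$. We look for a supplement whose special orbit is a single orbit of an $r$-group, of length $r^b$ with $1\le b\le a_r$. There are two difficulties. First, the orbits of a Sylow $r$-subgroup $P$ of $D$ have lengths $|P:P_\gamma|\ge|D|_r/|D_\gamma|_r=n_r$, and they may be too long. The remedy is to work among the points fixed by a Sylow $r$-subgroup $S$ of $D_\alpha$, with an $r$-group $S_1>S$ that normalizes $S$: there the point stabilizers in $S_1$ are as large as possible. Second, the special orbit of the normalizer of $S_1$ may consist of several $S_1$-orbits. The remedy is to shrink the supplement as far as possible.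

\begin{lemma}\label{lem:sylow}
Let $(G,D)$ be a transitive pair of index $k$ on a set $\Omega$ of size $n$, and let $r$ be a prime with $n_r=r^a>1$. Then $k$ divides $r^b-1$ for some $b$ with $1\le b\le a$. If $n=r^a$, then either $k\le\sqrt n-1$ or the Sylow $r$-subgroups of $D$ are regular on $\Omega$.
\end{lemma}

\begin{proof}
\emph{The first supplement.} Let $\alpha\in\Omega$, let $S$ be a Sylow $r$-subgroup of $D_\alpha$ (possibly trivial), and put $X_1=N_G(S)$ and $Y_1=N_D(S)$. By (F1), $G=DG_\alpha$ and $G_\alpha=D_\alpha N_{G_\alpha}(S)$, so $X_1\cap G_\alpha$ is a supplement to $D$. Therefore $(X_1,Y_1)$ is a pair on $\Omega$; let $\Gamma_1$ be its special orbit. There is an element of $X_1\cap G_\alpha$ outside $D$, and its fixed point is $\alpha$, so $\Gamma_1=\alpha Y_1$. For $\gamma=\alpha y$ with $y\in Y_1$ we have $S=S^y\le D_\alpha^y=D_\gamma$. Thus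
\begin{equation}\label{eq:sylowpoints}
\text{$S$ is a Sylow $r$-subgroup of $D_\gamma$ for every $\gamma\in\Gamma_1$.}
\end{equation}

\emph{The minimal supplement.} Since $r$ divides $n=|D:D_\alpha|$, the group $S$ is properly contained in a Sylow $r$-subgroup of $D$, hence properly contained in its normalizer there. So a Sylow $r$-subgroup $S_1$ of $Y_1$ satisfies $S_1>S$. By (F1), $X_1=Y_1N_{X_1}(S_1)$, so $N_{X_1}(S_1)$ is a supplement to $D$. Among the supplements $X_0$ to $D$ with $S_1\le X_0\le N_{X_1}(S_1)$ choose one of least order, and put $Y_0=X_0\cap D$. Then $S_1\trianglelefteq X_0$ and $S_1\le Y_0\le Y_1$.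

We claim that every prime $s$ dividing $|Y_0:S_1|$ divides $k$. Put $\bar X=X_0/S_1$ and $\bar Y=Y_0/S_1$, so that $|\bar X:\bar Y|=k$. By minimality, no proper subgroup $C$ of $\bar X$ satisfies $C\bar Y=\bar X$. Let $T$ be a Sylow $s$-subgroup of $\bar Y$. By (F1), $\bar X=\bar YN_{\bar X}(T)$, so $T\trianglelefteq\bar X$. Suppose $s\nmid k$. Then $T$ is a normal Sylow subgroup of $\bar X$, and by the Schur--Zassenhaus theorem (a normal subgroup whose order is coprime to its index has a complement) there is $C\le\bar X$ with $CT=\bar X$ and $C\cap T=1$. Then $C\bar Y=\bar X$, so $C=\bar X$ and $T=1$. This proves the claim.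

\emph{The special orbit.} Let $\Gamma_0$ be the special orbit of the pair $(X_0,Y_0)$. The fixed point of an element of $X_0\setminus D$ lies in both $\Gamma_0$ and $\Gamma_1$, and $Y_0\le Y_1$, so $\Gamma_0\subseteq\Gamma_1$. Let $e$ be the number of $S_1$-orbits on $\Gamma_0$. The group $Y_0/S_1$ permutes these orbits transitively, so $e$ divides $|Y_0:S_1|$, and $e$ divides $|\Gamma_0|$ because the orbits have equal length. A prime divisor of $e$ would divide both $k$ and $|\Gamma_0|$, while $|\Gamma_0|\equiv1\pmod k$. So $e=1$, and $S_1$ is transitive on $\Gamma_0$. For $\gamma\in\Gamma_0$ the stabilizer $(S_1)_\gamma$ is an $r$-subgroup of $D_\gamma$ containing $S$, so it equals $S$ by \eqref{eq:sylowpoints}. Hence $|\Gamma_0|=|S_1:S|=r^b$ with $b\ge1$ and $r^b\le|D|_r/|D_\alpha|_r=r^a$, and $k$ divides $r^b-1$ by Lemma~\ref{lem:special}.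

Now let $n=r^a$. If $b<a$, then $k$ divides $r^a-1$ and $r^b-1$, so $k\le\sqrt n-1$ by (F4). If $b=a$, then $\Gamma_0=\Gamma_1=\Omega$, so $S$ fixes every point and $S=1$, as $G$ is faithful. Then $Y_1=D$, and $S_1$ is a Sylow $r$-subgroup of $D$ that is transitive with trivial point stabilizers. The other Sylow $r$-subgroups of $D$ are conjugate to it.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arith}]
Parts (a) and (b) are trivial if $D(G)=G$. Otherwise $(G,D(G))$ is a transitive pair by Lemma~\ref{lem:DG}, and they follow from Lemmas~\ref{lem:sylow} and~\ref{lem:blocks}.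

For (c), existence is Proposition~\ref{prop:extremal}. Conversely, let $|G:D(G)|=\sqrt n-1$. Then $n$ is a perfect square. If $n$ had distinct prime divisors $r$ and $s$, then $n_r\ne n_s$ and $n_rn_s\le n$ would give $\min(n_r,n_s)<\sqrt n$, contrary to (a). So $n$ is a prime power and a square, and $n=q^2$ with $q$ a prime power.
\end{proof}

\section{Linear groups}\label{sec:linear}

In this section we prove Theorem~\ref{thm:linear}. We regard $V$ as a space of dimension $d$ over $\mathbb F_p$; a map that is linear over a larger field is also $\mathbb F_p$-linear, so nothing is lost. Throughout, $H\le GL(V)$ and $R\trianglelefteq H$ satisfy $H_v\le R$ for all $v\in V^\#$.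

\subsection{Counting with one subspace}

The whole proof rests on one inequality.

\begin{lemma}\label{lem:count}
Let $W\ne0$ be a subspace of $V$.
\begin{enumerate}
\item[(a)] The index $|H_W:R_W|$ divides $|W|-1$.
\item[(b)] Suppose that the set $\{Wh:h\in H\}$ is a union of at most $\lambda$ orbits of $R$, and that $R_W$ has an orbit of length at least $\kappa$ on $W^\#$. Then $|H:R|\le\lambda(|W|-1)/\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v\in W^\#$. The stabilizer of $v$ in $H_W$ lies in $R$, hence in $R_W=H_W\cap R$, and therefore $|vH_W|=|H_W:R_W|\,|vR_W|$. So $|H_W:R_W|$ divides the length of every $H_W$-orbit on $W^\#$, which gives (a), and $|H_W:R_W|\le(|W|-1)/|vR_W|$. The $R$-orbits on $\{Wh\}$ correspond to the double cosets $H_WhR$, which are the cosets of the subgroup $H_WR$ because $R$ is normal. Hence $|H:H_WR|\le\lambda$, and (b) follows from $|H:R|=|H:H_WR|\,|H_W:R_W|$.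
\end{proof}

With $W=V$ the lemma gives only $|H:R|\le p^d-1$. The task is to find a subspace $W$ of order at most $p^{d/2}$ whose images under $H$ fall into few $R$-orbits, and to pay for the number $\lambda$ of these orbits either by $\kappa$ or by the smallness of $W$. The subspaces will be fixed spaces $C_V(M)=\{v:vl=v\text{ for all }l\in M\}$ of subgroups $M$ of $R$; note that $C_V(M)h=C_V(M^h)$.

\begin{example}\label{ex:nine}
Let $V=\mathbb F_9=\mathbb F_3(i)$ with $i^2=-1$, and let $\sigma\colon v\mapsto v^3$ be conjugation. The group $Q=F^1\rtimes\langle\sigma\rangle$ of Proposition~\ref{prop:extremal}, with $F^1=\{\pm1,\pm i\}$, is dihedral of order $8$. Its noncentral involutions are the maps $v\mapsto tv^3$ with $t=1,-1,i,-i$, and their fixed spaces are the lines spanned by $1$, $i$, $1+i$, $1-i$, respectively; for instance $i(1+i)^3=i(1-i)=1+i$. Multiplication by $i$ interchanges the first two lines and interchanges the last two, while $\sigma$ fixes the first two and interchanges the last two. So $Q$ has two orbits on these lines. Now let $H\le GL(V)$ be any group normalizing $Q$, and let $R\trianglelefteq H$ contain $Q$ and all $H_v$. Then $H$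 permutes the four involutions and hence their fixed lines, so for $W=\mathbb F_3$ we may take $\lambda=2$. The element $-1\in R_W$ interchanges the two vectors of $W^\#$, so $\kappa=2$. Lemma~\ref{lem:count} gives $|H:R|\le2\cdot2/2=2=\sqrt9-1$, with equality for $H=\mathbb F_9^*\rtimes\langle\sigma\rangle$ and $R=Q$.
\end{example}

In the example a normal $2$-subgroup $Q$ of $H$ inside $R$ produced the family of subspaces, controlled the number of orbits, and supplied through its center the factor $\kappa$. The general proof first arranges that such a $Q$ exists, then determines its structure, and then counts.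

\subsection{Reduction to a normal subgroup of prime power order}\label{sub:reduction}

Assume from now on that $R$ is not semiregular on $V^\#$. Then some $x\in R$ of prime order $r$ fixes a nonzero vector. Let $Q$ be a Sylow $r$-subgroup of $R$ containing $x$. By (F1), $H=R\,N_H(Q)$, so $|N_H(Q):N_R(Q)|=|H:R|$. The group $N_R(Q)=N_H(Q)\cap R$ is normal in $N_H(Q)$, contains the stabilizers in $N_H(Q)$ of nonzero vectors, and contains $x$. So we may replace $(H,R)$ by $(N_H(Q),N_R(Q))$ and assume that
\[
x\in Q\le R\quad\text{and}\quad Q\trianglelefteq H .
\]

\emph{Reducible groups.} Suppose that $0<W<V$ is $H$-invariant, with $|W|=p^c$. By Lemma~\ref{lem:count}(a) for $W$ and for $V$, the index $|H:R|$ divides $p^c-1$ and $p^d-1$, and (F4) gives the bound. So we may assume that $H$ is irreducible. Then $r\ne p$: a $p$-group acting on $V$ fixes a nonzero vector, so for $r=p$ the $H$-invariant subspace $C_V(Q)$ would be neither $0$ nor $V$.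

\emph{Groups preserving a decomposition.} Suppose that $H$ permutes the summands of a decomposition $V=W_1\oplus\dots\oplus W_t$ with $t\ge2$ and all $W_i\ne0$. The sum of the $W_i$ in one $H$-orbit is $H$-invariant, so $H$ permutes the $W_i$ transitively. Put $w=|W_1|$, so that $|V|=w^t$. The orbits of the normal subgroup $R$ on $\{W_1,\dots,W_t\}$ have a common length. If this length is at least $2$, apply Lemma~\ref{lem:count}(b) with $\lambda=t/2$ and $\kappa=1$. If it is $1$, then $R$ fixes every $W_i$; as $R\ne1$, it acts nontrivially on some $W_i$, hence on all of them by normality and transitivity, and we may take $\lambda=t$ and $\kappa=2$. In both cases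
\[
|H:R|\le\tfrac t2(w-1)\le w^{t/2}-1
\]
by Bernoulli's inequality $(1+y)^\rho\ge1+\rho y$ for $y\ge0$, $\rho\ge1$. So we may assume that $H$ preserves no such decomposition.

\emph{Abelian normal subgroups.} Clifford's theorem states that if $H$ is irreducible on $V$ and $A\trianglelefteq H$, then $V$ is a direct sum of irreducible $A$-submodules, and $H$ permutes the homogeneous components (the sums of all irreducible $A$-submodules of one isomorphism type), whose direct sum is $V$. By the previous step there is only one component, so $V\cong U\oplus\dots\oplus U$ for an irreducible $A$-module $U$. Let $A$ be abelian, and let $\mathbb F_p[A]$ be the subalgebra of $\operatorname{End}(V)$ spanned by $A$. It is commutative and acts faithfully on the simple module $U$. Now $U\cong\mathbb F_p[A]/I$ for a maximal ideal $I$, which annihilates $U$, so $I=0$ and $\mathbb F_p[A]$ is a field. A subgroup of the multiplicative group of a finite field is cyclic, and for $1\ne y\in A$ the element $y-1$ is invertible. We have shown: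
\begin{equation}\label{eq:abelian}
\begin{array}{l}
\text{every abelian normal subgroup $A$ of $H$ is cyclic and semiregular on $V^\#$,}\\
\text{and $\mathbb F_p[A]$ is a field.}
\end{array}
\end{equation}

Characteristic subgroups of $Q$ are normal in $H$, so every characteristic abelian subgroup of $Q$ is cyclic. Since $x$ fixes a nonzero vector, $x$ lies in no abelian normal subgroup of $H$. Hence $Q$ is nonabelian, and $\langle x\rangle$ is not the only subgroup of order $r$ in $Q$. These two consequences are where the existence of $x$ does its work.

\subsection{The structure of $Q$}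

We recall the groups that occur. For $m\ge4$ the \emph{dihedral}, \emph{semidihedral} and \emph{generalized quaternion} groups of order $2^m$ are generated by elements $a$ and $b$, where $a$ has order $2^{m-1}$ and $a^b=a^\epsilon$, with
\[
(\epsilon,b^2)=(-1,\,1),\qquad(-1+2^{m-2},\,1),\qquad(-1,\,a^{2^{m-2}}),
\]
respectively. In each case $1-\epsilon\equiv2\pmod4$, so $[a,b]=a^{\epsilon-1}$ generates $\langle a^2\rangle$, which is the derived group; elements outside $\langle a\rangle$ invert $a^2$. In the generalized quaternion group $(ba^i)^2=b^2\ne1$, so it has only one involution, as does the quaternion group $Q_8$.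

An $r$-group $E$ is \emph{extraspecial} if $Z(E)=E'$ has order $r$; then $E/Z(E)$ is elementary abelian, by the following remarks. Let $N$ be any group such that $N'$ has order $r$ and lies in $Z=Z(N)$. Commutators are then multiplicative in each variable, and
\begin{equation}\label{eq:power}
(gh)^i=g^ih^i[h,g]^{i(i-1)/2}.
\end{equation}
From $[g^r,h]=[g,h]^r=1$ we get $g^r\in Z$, so $N/Z$ is a vector space over $\mathbb F_r$. The map $(gZ,hZ)\mapsto[g,h]\in N'\cong\mathbb F_r$ is an alternating bilinear form on $N/Z$, the \emph{commutator form}. It is nondegenerate because $Z$ is the center, so $N/Z$ has even dimension $2a$. For $Z\le L\le N$ we have $C_N(L)/Z=(L/Z)^\perp$, and therefore $|N:C_N(L)|=|L:Z|$; and $L$ is abelian if and only if $L/Z$ is totally isotropic.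

\begin{theorem}[P.~Hall; see {\cite[Theorem~5.4.9]{Gorenstein}}]\label{thm:hall}
If every characteristic abelian subgroup of an $r$-group $Q$ is cyclic, then $Q=ES$ with $[E,S]=1$, where $E=1$ or $E$ is extraspecial, and either $S$ is cyclic, or $r=2$ and $S$ is dihedral, semidihedral or generalized quaternion of order at least $16$.
\end{theorem}

The factors $E$ and $S$ are not claimed to be characteristic in $Q$, so $H$ need not normalize them. The next lemma replaces $E$ by a characteristic subgroup of a similar shape.

\begin{lemma}\label{lem:structure}
Let $Q$ be a nonabelian $r$-group with more than one subgroup of order $r$, in which every characteristic abelian subgroup is cyclic. Then either $r=2$ and $Q$ is dihedral or semidihedral of order at least $16$, or $Q$ has a characteristic subgroup $N$ of one of the following types.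
\begin{enumerate}
\item[(A)] $r$ is odd, and $N$ is extraspecial of exponent $r$.
\item[(B)] $r=2$, and $N=EZ$ with $E$ extraspecial and $Z=Z(N)$ cyclic of order $4$ containing $Z(E)$.
\item[(C)] $r=2$, and $N$ is extraspecial and not isomorphic to $Q_8$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $Q=ES$ as in Theorem~\ref{thm:hall}. If $E=1$, then $Q=S$ is noncyclic and has more than one involution, so it is dihedral or semidihedral. Let $E\ne1$. The center $Z(Q)=Z(E)Z(S)$ is cyclic, so it has a unique subgroup of order $r$, namely $Z(E)$. Hence $Z(E)\le Z(S)$ if $S\ne1$, and $Q=E$ if $|S|\le r$.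

\emph{Let $r$ be odd.} Then $S$ is cyclic and central, and $Q'=E'=Z(E)$. By \eqref{eq:power} with $i=r$, the map $g\mapsto g^r$ is an endomorphism of $Q$, since $r$ divides $r(r-1)/2$. Its kernel $N=\{g\in Q:g^r=1\}$ is characteristic. Suppose first that $|S|\le r$, so that $Q=E$. If $N\ne E$, then $g\mapsto g^r$ maps $E$ onto $Z(E)$, and $N/Z(E)$ is a hyperplane of $E/Z(E)$. Its perpendicular space is spanned by one vector $u$, and $u\in u^\perp=N/Z(E)$. So $Z(N)$, the preimage of $\langle u\rangle$, is elementary abelian of order $r^2$ and characteristic in $Q$, a contradiction. Hence $N=E$ has type (A). Suppose next that $|S|\ge r^2$. For $g\in E$ the element $g^r$ lies in $Z(E)$, the subgroup of order $r$ of $S$, and this consists of $r$-th powers in $S$. So $(gs)^r=1$ for some $s\in S$, and $Q=NS$. Since $S=Z(Q)$, it follows that $N'=Q'=Z(E)$ and $Z(N)=N\cap Z(Q)=Z(E)$. So $N$ has type (A).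

\emph{Let $r=2$.} If $|S|\le2$, then $N=Q=E$ has type (C), since $Q_8$ has only one involution. Let $|S|\ge4$. If $S$ is cyclic, put $A=S$ and $Q_0=Q$. If $S=\langle a,b\rangle$ is noncyclic, put $A=\langle a\rangle$ and $Q_0=C_Q(Q')$. In this case $Z(E)\le Z(S)\le A$, so $Z(E)$ is the subgroup of order $2$ of $A$ and lies in $S'=\langle a^2\rangle$; thus $Q'=E'S'=\langle a^2\rangle$. This group has order at least $4$, is centralized by $E$ and $A$, and is inverted by the elements of $S\setminus A$, so $Q_0=EA$. In both cases $Q_0=EA$ is characteristic in $Q$, and $A$ is cyclic of order at least $4$, centralizes $E$ and contains $Z(E)$. For $e\in E$ and $s\in A$ we have $e^2\in Z(E)$, so $(es)^4=s^4$. Hence $N=\{g\in Q_0:g^4=1\}$ equals $EZ$, where $Z$ is the subgroup of order $4$ of $A$. It is characteristic in $Q$, and $Z(N)=Z(E)Z=Z$. So $N$ has type (B).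
\end{proof}

By Section~\ref{sub:reduction}, the lemma applies to our $Q$. Recall that $p\ne r$; in particular $p$ is odd when $r=2$. An involution $z$ that is semiregular on $V^\#$ equals $-1$, because $(z-1)(z+1)=0$ and $z-1$ is invertible.

\subsection{The dihedral and semidihedral case}

Let $Q=\langle a,b\rangle$ be dihedral or semidihedral of order $2^m\ge16$. The argument is that of Example~\ref{ex:nine}. The element $z=a^{2^{m-2}}$ is the only involution of $\langle a\rangle$ and lies in $Q'=\langle a^2\rangle$. So $\langle z\rangle$ is characteristic in $Q$, and $z=-1$ by \eqref{eq:abelian}. The involutions other than $z$, among them $x$, lie in $Q\setminus\langle a\rangle$. We have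
\[
(ba^i)^a=a^{-1}ba^{i+1}=ba^{i+1-\epsilon},
\]
and $a^{1-\epsilon}$ generates $\langle a^2\rangle$. So each of the two cosets of $\langle a^2\rangle$ in $Q\setminus\langle a\rangle$ consists of conjugate elements. This has two consequences. The involutions other than $z$ form at most two $Q$-classes. And $x$ is conjugate to $xz=-x$, so the eigenspaces of $x$ for $1$ and $-1$ have the same order; their direct sum is $V$, so $W=C_V(x)$ has order $p^{d/2}$.

For $h\in H$ we have $Wh=C_V(x^h)$, where $x^h\ne z$ is an involution of $Q$. Since $Q\le R$, these spaces form at most two $R$-orbits. Also $-1\in R_W$ moves every vector of $W^\#$. Lemma~\ref{lem:count}(b) with $\lambda=\kappa=2$ gives $|H:R|\le p^{d/2}-1$.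

\subsection{Fixed spaces in types (A), (B), (C)}

Let $N$ be as in Lemma~\ref{lem:structure}, and put $Z=Z(N)$ and $|N:Z|=r^{2a}$. Then $N\trianglelefteq H$, $N\le R$, and $N'$ is the subgroup of order $r$ of the cyclic group $Z$. The fixed space of a single element of order $r$ is too large a part of $V$ to pay for the many $N$-classes of such elements. Instead we use elementary abelian subgroups $M$ that are as large as possible subject to $M\cap Z=1$. The order of the fixed space is then an $|M|$-th root of $|V|$, which shrinks much faster than the number of classes grows.

\begin{lemma}\label{lem:fixed}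
Let $m\ge2$, and let $\mathcal L$ be a nonempty $H$-invariant set of subgroups of $N$, each of the form $L=M\times Z$ with $M$ elementary abelian of order $m$. Fix $L=M\times Z$ in $\mathcal L$ and put $W=C_V(M)$. Then $|V|=|W|^m$, and $\{Wh:h\in H\}$ is a union of at most $|\mathcal L|$ orbits of $R$. If some subgroup of $R_W$ has all its orbits on $W^\#$ of length $\kappa$, and
\begin{equation}\label{eq:criterion}
|\mathcal L|\le\kappa(\kappa+1)^{(m-2)/2},
\end{equation}
then $|H:R|\le p^{d/2}-1$. The subgroup $Z$ has this property with $\kappa=|Z|$.
\end{lemma}

\begin{proof}
For $\chi\in\operatorname{Hom}(M,N')$ put $M_\chi=\{l\chi(l)^{-1}:l\in M\}$. There are $m$ such $\chi$. Every complement to $Z$ in $L$ is an $M_\chi$: it contains exactly one element $l\theta(l)$ of each coset $lZ$ with $l\in M$, and $\theta\colon M\to Z$ is a homomorphism, whose image has exponent dividing $r$ and so lies in $N'$. For $g\in N$ we have $l^g=l[l,g]$, so $M^g=M_\chi$ with $\chi(l)=[l,g]^{-1}$. The homomorphism $N\to\operatorname{Hom}(M,N')$ taking $g$ to this $\chi$ has kernel $C_N(L)$, of index $|L:Z|=m$, so it is surjective. Hence all complements to $Z$ in $L$ are conjugate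 in $N$, and the same holds for every member of $\mathcal L$.

By \eqref{eq:abelian}, $K=\mathbb F_p[Z]$ is a field. Then $V$ is a $K$-space, $N$ acts $K$-linearly, and $N'\le K^*$ consists of the $r$ distinct roots of $X^r-1$. The elements of $M$ are commuting $K$-linear maps annihilated by $X^r-1$, so they are simultaneously diagonalizable, and $V$ is the direct sum of the $m$ spaces $\{v:vl=v\chi(l)\text{ for all }l\in M\}=C_V(M_\chi)$. These are images of $W$ under $N$, so $|V|=|W|^m$, and $W\ne0$.

For $h\in H$ we have $Wh=C_V(M^h)$, and $M^h$ is a complement to $Z$ in $L^h\in\mathcal L$. So the spaces $Wh$ form at most $|\mathcal L|$ orbits under $N$, hence under $R$.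

Put $w=|W|$. If a subgroup of $R_W$ has all orbits on $W^\#$ of length $\kappa$, then $\kappa$ divides $w-1$, so $w\ge\kappa+1$. Lemma~\ref{lem:count}(b) and \eqref{eq:criterion} give
\[
|H:R|\le\frac{|\mathcal L|}{\kappa}(w-1)\le w^{(m-2)/2}(w-1)\le w^{m/2}-1=p^{d/2}-1 .
\]
Finally, $Z$ centralizes $M$, so $Z\le R_W$, and $Z$ is semiregular on $V^\#$ by \eqref{eq:abelian}.
\end{proof}

It remains to choose $\mathcal L$ and to verify \eqref{eq:criterion}. We need the following counts \cite{Taylor}. A nondegenerate symplectic space of dimension $2a$ over $\mathbb F_r$ has $\prod_{i=1}^a(r^i+1)$ maximal totally isotropic subspaces, all of dimension $a$. A quadratic form on a space over $\mathbb F_2$ is a function $f$ to $\mathbb F_2$ such that $f(u+u')+f(u)+f(u')$ is bilinear, and a subspace is totally singular if $f$ vanishes on it. A nondegenerate quadratic space of dimension $2a$ over $\mathbb F_2$ is either of plus type, with $\prod_{i=0}^{a-1}(2^i+1)$ maximal totally singular subspaces, all of dimension $a$, or of minus type, with $\prod_{i=2}^a(2^i+1)$ maximal totally singular subspaces, all of dimension $a-1$.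

The choices are summarized below. In each case we prove \eqref{eq:criterion} by induction on $a$, comparing the factors by which the two sides grow when $a$ is replaced by $a+1$.
\[
\begin{array}{l|l|c|c|c}
\text{type of }N & \text{members of }\mathcal L & m & |\mathcal L| & \kappa\\ \hline
\text{(A)} & \text{maximal abelian} & r^a & \prod_{i=1}^a(r^i+1) & r\\
\text{(B)} & \text{maximal abelian} & 2^a & \prod_{i=1}^a(2^i+1) & 4\\
\text{(C), plus} & \text{maximal elementary abelian} & 2^a & \prod_{i=0}^{a-1}(2^i+1) & 2\\
\text{(C), minus} & \text{maximal elementary abelian} & 2^{a-1} & \prod_{i=2}^a(2^i+1) & 8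
\end{array}
\]
Each family is defined in terms of the group $N$ alone, so it is $H$-invariant.

\emph{Type (A).} The maximal abelian subgroups $L$ of $N$ contain $Z$ and are the preimages of the maximal totally isotropic subspaces of $N/Z$. As $N$ has exponent $r$, each $L$ is elementary abelian, so $Z$ has a complement in it, of order $m=r^a$. Take $\kappa=|Z|=r\ge3$. For $a=1$, \eqref{eq:criterion} holds because $r+1\le2r\le r(r+1)^{(r-2)/2}$. From $a$ to $a+1$ the left side is multiplied by $r^{a+1}+1$ and the right side by
\[
(r+1)^{r^a(r-1)/2}\ge(r+1)^{r^a}\ge(r+1)^{a+1}\ge r^{a+1}+1 .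
\]

\emph{Type (B).} Again the maximal abelian subgroups $L$ are the preimages of the maximal totally isotropic subspaces. Let $Z=\langle j\rangle$. Every coset of $Z$ in $N$ contains an element $g$ with $g^2=1$: take a representative $g\in E$; if $g^2\ne1$, then $g^2=j^2$ is the involution of $Z(E)$, and $(gj)^2=j^4=1$. So $L=L_1Z$, where $L_1=\{g\in L:g^2=1\}$ is elementary abelian and $L_1\cap Z=\langle j^2\rangle$. A complement $M$ to $\langle j^2\rangle$ in $L_1$ satisfies $L=M\times Z$ and $|M|=2^a$. Take $\kappa=|Z|=4$. For $a=1$, \eqref{eq:criterion} reads $3\le4$. From $a$ to $a+1$ the left side is multiplied by $2^{a+1}+1$ and the right side by $5^{2^{a-1}}\ge5^a\ge2^{a+1}+1$.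

\emph{Type (C).} Here $Z=\{\pm1\}$ by \eqref{eq:abelian}. Define $f\colon N/Z\to\mathbb F_2$ by $g^2=(-1)^{f(gZ)}$. By \eqref{eq:power}, $(gh)^2=g^2h^2[h,g]$, so $f$ is a quadratic form whose associated bilinear form is the commutator form; thus $f$ is nondegenerate. A subgroup $L\ge Z$ is elementary abelian if and only if all its elements have square $1$, that is, if and only if $L/Z$ is totally singular. So the maximal elementary abelian subgroups of $N$, which contain $Z$, are the preimages of the maximal totally singular subspaces, and $Z$ has a complement in each of them.

In plus type take $\kappa=|Z|=2$. For $a=1$, \eqref{eq:criterion} reads $2\le2$; this is the situation of Example~\ref{ex:nine}. From $a$ to $a+1$ the left side is multiplied by $2^a+1$ and the right side by $3^{2^{a-1}}\ge3^a\ge2^a+1$.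

In minus type with $a=1$, all six noncentral elements of $N$ would have square $-1$, and $N$ would be $Q_8$. So $a\ge2$ and $m=2^{a-1}\ge2$. (For $Q_8$ we would have $M=1$ and $W=V$, and the method would give nothing.) The value $\kappa=2$ is not enough, since for $a=2$ it would require $5\le2$. But a larger group acts on $W$. Let $C=C_N(L)$. Since $L/Z$ has dimension $a-1$, the space $C/Z=(L/Z)^\perp$ has dimension $a+1$, so $|C:M|=2^{a+2}/2^{a-1}=8$. The group $C$ centralizes $M$, so $C\le R_W$, and $C/M$ acts on $W$. An element of $L\setminus M$ acts on $W$ as $-1$. An element $g\in C\setminus L$ has $g^2=-1$, for otherwise $\langle L,g\rangle$ would be a larger elementary abelian subgroup; so $g$ fixes no nonzero vector. Hence $C/M$ is semiregular on $W^\#$, and we may take $\kappa=8$. For $a=2$, \eqref{eq:criterion} reads $5\le8$. From $a\ge2$ to $a+1$ the left side is multiplied by $2^{a+1}+1$ and the right side by $9^{2^{a-2}}\ge9^{a-1}\ge2^{a+1}+1$.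

All cases of Lemma~\ref{lem:structure} are now covered, and Theorem~\ref{thm:linear} is proved.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $G$ be transitive on $\Omega$ of degree $n>1$ and not a Frobenius group. Put $D=D(G)$ and $k=|G:D|$, and suppose that $k>\sqrt n-1$. The transitive groups of degrees $2$ and $3$ are Frobenius groups, so $n\ge4$ and $k\ge2$. By Lemma~\ref{lem:DG}, $(G,D)$ is a transitive pair.

\subsection{A regular elementary abelian Sylow subgroup}

By Lemma~\ref{lem:blocks}, $G$ is primitive. If $n$ had distinct prime divisors $r$ and $s$, Lemma~\ref{lem:sylow} would give $k\le\min(n_r,n_s)-1\le\sqrt n-1$. So $n=p^a$ for a prime $p$, and by Lemma~\ref{lem:sylow} a Sylow $p$-subgroup $P$ of $D$ is regular on $\Omega$.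

We do not know that $P$ is normal in $G$, so we pass to its normalizer. Let $X=N_G(P)$ and $Y=N_D(P)=X\cap D$. By (F1), $X$ is a supplement to $D$, and $Y\ge P$ is transitive, so $(X,Y)$ is a transitive pair of index $k$. By Lemma~\ref{lem:blocks}, $X$ is primitive. The elements of order dividing $p$ in $Z(P)$ form a nontrivial characteristic subgroup of $P$. It is normal in $X$, hence transitive by (F2), hence equal to the regular group $P$. So $P$ is elementary abelian of order $n$.

Fix $\alpha\in\Omega$, and put $H=X_\alpha$ and $R=H\cap D$. Then $X=PH$ and, since $P\le Y$, also $Y=PR$. Moreover $HD=XD=G$, so $|H:R|=k$. Regard $P$ as a vector space over $\mathbb F_p$ and identify it with $\Omega$ by $v\leftrightarrow\alpha v$. For $h\in H$ we have $(\alpha v)h=\alpha h^{-1}vh=\alpha v^h$, so $H$ acts on $\Omega$ as it acts on $P$ by conjugation. This action is linear and faithful. An element of $H$ that fixes a nonzero vector fixes two points of $\Omega$, so it lies in $R$ by Lemma~\ref{lem:DG}(b). If $R$ were not semiregular on $P^\#$, Theorem~\ref{thm:linear} would give $k\le\sqrt n-1$. Therefore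
\begin{equation}\label{eq:semiregular}
\text{no nonidentity element of $R$ centralizes a nonidentity element of $P$.}
\end{equation}

Suppose $P\trianglelefteq G$. Then $H=G_\alpha$. Since $G$ is transitive and not a Frobenius group, some $g\ne1$ in $G_\alpha$ fixes a second point. Then $g\in R$, contrary to \eqref{eq:semiregular}. So $P$ is not normal in $G$. Apart from the bound $n\ge4$, this is the only use of the hypothesis that $G$ is not a Frobenius group, and it is the step at which $AGL(1,q)$ escapes. The rest of the proof shows that $P$ cannot fail to be normal.

\subsection{Reduction to an almost simple group}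

Let $N\le D$ be a minimal normal subgroup of $G$. It is transitive by (F2), so $n$ divides $|N|$. Since $|D|_p=n$, the Sylow $p$-subgroup $P\cap N$ of $N$ has order $n$, and $P\le N$. If $N$ were abelian, it would be regular by (F3), and $P=N$ would be normal in $G$. A nonabelian minimal normal subgroup is a direct product of isomorphic nonabelian simple groups, so $N=T_1\times\dots\times T_l$. The groups $P_i=P\cap T_i$ are Sylow $p$-subgroups of the $T_i$; they are nontrivial, and $P=P_1\times\dots\times P_l$ by comparing orders.

Suppose $l\ge2$. Burnside's normal $p$-complement theorem states that if a Sylow $p$-subgroup of a group lies in the center of its normalizer, then the group has a normal subgroup of order prime to $p$ and index a power of $p$. The nonabelian simple group $T_1$, of order divisible by $p$, has no such subgroup. So some $y\in N_{T_1}(P_1)$ does not centralize $P_1$. As $y$ centralizes $P_i$ for $i\ge2$, it lies in $N_D(P)=PR$. Write $y=vh$ with $v\in P$ and $h\in R$. Since $P$ is abelian, $h$ and $y$ induce the same automorphism of $P$. So $h\ne1$ and $h$ centralizes $P_2\ne1$, contrary to \eqref{eq:semiregular}. Hence $l=1$.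

Now $T=N$ is a nonabelian simple transitive normal subgroup of $G$ with $T\le D$. If the normal subgroup $C_G(T)$ were nontrivial, it would be transitive by (F2); then $T$ would be regular by (F3), of order $p^a$, which is impossible. So $G$ embeds in $\operatorname{Aut}(T)$, and $k$ divides $|G:T|$, which divides $|\operatorname{Out}(T)|$. Also $|T:T_\alpha|=p^a=n$.

\subsection{Simple groups of prime power degree}

\begin{theorem}[Guralnick \cite{Guralnick}]\label{thm:guralnick}
Let $T$ be a nonabelian simple group and $A<T$ a subgroup of prime power index $p^a>1$. Then one of the following holds.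
\begin{enumerate}
\item[(i)] $T=A_n$ and $A\cong A_{n-1}$, with $n=p^a$.
\item[(ii)] $T=PSL_d(q)$, $A$ is the stabilizer of a point or a hyperplane, and $p^a=(q^d-1)/(q-1)$.
\item[(iii)] $T=PSL_2(11)$ and $A\cong A_5$.
\item[(iv)] $(T,A)=(M_{23},M_{22})$ or $(M_{11},M_{10})$.
\item[(v)] $T=PSU_4(2)$ and the index is $27$.
\end{enumerate}
\end{theorem}

Apply the theorem with $A=T_\alpha$. In the two infinite families we show that $T$ is $2$-transitive on $\Omega$. Then so is $D\ge T$, contrary to Lemma~\ref{lem:DG}(b).

In case (i), $T$ is a subgroup of order $n!/2$ of the symmetric group on $\Omega$, so it is the alternating group on $\Omega$. It is $2$-transitive since $n\ge5$.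

In case (ii), the action of $T$ on $\Omega$ is equivalent to its action on the cosets of $T_\alpha$, hence to its action on the points (one-dimensional subspaces) or on the hyperplanes of $U=\mathbb F_q^d$, $d\ge2$. Given two ordered pairs of distinct points, extend representing vectors to bases $u_1,u_2,\dots,u_d$ and $u_1',u_2',\dots,u_d'$. For a suitable scalar $\mu\ne0$, the linear map with $u_1\mapsto\mu u_1'$ and $u_i\mapsto u_i'$ for $i\ge2$ has determinant $1$, and it carries the first pair to the second. So $T$ is $2$-transitive on points. The hyperplanes of $U$ are the points of the dual space $U^*$, on which $SL(U)$ acts as $SL(U^*)$, so $T$ is $2$-transitive on hyperplanes as well.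

In the remaining cases we use that $k$ divides $|\operatorname{Out}(T)|$. The groups $M_{11}$ and $M_{23}$ have trivial outer automorphism group, so in case (iv) $k=1$. The groups $PSL_2(11)$ and $PSU_4(2)$ have outer automorphism group of order $2$. In case (iii) the degree is $660/60=11$ and $k\le2<\sqrt{11}-1$, and in case (v) $k\le2<\sqrt{27}-1$. Each of these contradicts $k\ge2$ or $k>\sqrt n-1$. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Gorenstein}
Gorenstein, \emph{Finite Groups}.

\bibitem{Guralnick}
Guralnick, J. Algebra \textbf{81} (1983), 304--311.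

\bibitem{Taylor}
Taylor, \emph{The Geometry of the Classical Groups}.

\bibitem{problem}
\texttt{http://www-groups.mcs.st-andrews.ac.uk/\allowbreak\textasciitilde pjc/\allowbreak talks/\allowbreak circa/\allowbreak derange2.pdf}

\end{thebibliography}
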